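# Spectra of computable models of disintegrated strongly minimal theories: bounding the arity does not bound their number

## 1. The guess: bounded arity leaves finitely many spectra

The models of a disintegrated strongly minimal theory fall apart into pieces that are independent of each other, and a countable model is determined by the number of its pieces. For each such theory we ask which of its countable models can be presented by an algorithm, and we record the answer as a set of sizes. A relation in $n$ variables sees at most $n$ pieces at a time. So the natural guess is that beyond about $n$ pieces one more piece makes no difference, and that for each fixed $n$ only finitely many sets of sizes can occur. We make this precise, test it on cases that can be done by hand, and then watch it fail at $n=4$.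

Throughout, a theory is a complete first-order theory in a computable, possibly infinite, language.

**Definition (strongly minimal, disintegrated).** A theory $T$ with infinite models is *strongly minimal* if in every model every subset definable with parameters is finite or cofinite. A strongly minimal $T$ is *disintegrated* (or *trivial*) if for all $\mathcal M\models T$ and all $A\subseteq M$,
$$\operatorname{acl}(A)=\operatorname{acl}(\emptyset)\cup\bigcup_{a\in A}\operatorname{acl}(\{a\}).$$

For example, $\mathrm{Th}(\mathbb Z,S)$, with $S$ the graph of the successor function, is disintegrated. Its models are disjoint unions of copies of $\mathbb Z$, and $\operatorname{acl}(A)$ is the union of the copies that meet $A$. (Strong minimality follows from the argument of Lemma 1 below with the group $\mathbb Z$ in place of $V$.) An infinite vector space over $\mathbb F_2$ is strongly minimal but not disintegrated: for independent $a,b$ we have $a+b\in\operatorname{acl}(a,b)$, while $\operatorname{acl}(a)\cup\operatorname{acl}(b)=\{0,a,b\}$.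

We use the following textbook facts about a strongly minimal theory in a countable language.

1. Algebraic closure satisfies exchange. Hence every model has a basis, all bases of a model have the same cardinality, called its *dimension*, and models of equal dimension are isomorphic.
2. Over any set there is exactly one non-algebraic 1-type. In particular all independent $r$-tuples have the same type over $\operatorname{acl}(\emptyset)$.
3. An elementary bijection $A\to B$ extends to an elementary bijection $\operatorname{acl}(A)\to\operatorname{acl}(B)$.
4. An infinite algebraically closed subset of a model is an elementary submodel.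

By Baldwin–Lachlan (1971), the countable models of an $\aleph_1$-categorical but not totally categorical theory $T$ in a countable language form an elementary chain
$$\mathcal M_0\prec\mathcal M_1\prec\dots\prec\mathcal M_\omega,$$
where $\mathcal M_\alpha$ is the countable model of dimension $k+\alpha$ for some fixed $k\ge0$ depending on $T$. Strongly minimal theories in a countable language are $\aleph_1$-categorical, so this applies to ours. For $\mathrm{Th}(\mathbb Z,S)$ we have $k=1$, and $\mathcal M_\alpha$ consists of $1+\alpha$ copies of $\mathbb Z$.

**Definition (spectrum).** A structure is *$X$-computable* if its universe is a computable subset of $\omega$ and its relations are computable from the oracle $X\subseteq\omega$, uniformly in the symbol. A *computable copy* of $\mathcal M$ is a computable structure isomorphic to $\mathcal M$. The *spectrum of computable models* of $T$ is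
$$\{\alpha\le\omega:\mathcal M_\alpha\text{ has a computable copy}\}.$$

The spectrum of $\mathrm{Th}(\mathbb Z,S)$ is $[0,\omega]$, because any number of copies of $\mathbb Z$ can be written down computably.

Two results are quoted, not proved. Andrews and Medvedev (2014): for strongly minimal disintegrated theories in a finite language the possible spectra are exactly $\emptyset$, $[0,\omega]$ and $\{0\}$. Andrews and Lempp: for such theories in a possibly infinite binary relational language they are exactly $\emptyset$, $[0,\omega]$, $\{0\}$, $\{1\}$, $\{0,1\}$, $\{\omega\}$ and $[1,\omega]$. The guess was stated as a conjecture in "Spectra Of Computable Models Of Strongly Minimal Disintegrated Theories", http://umdlogic2019.com/Lask-Conf/lempp.pdf: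

**Conjecture.** Fix $n\in\omega$. Only finitely many sets $S\subseteq[0,\omega]$ occur as the spectrum of computable models of a strongly minimal disintegrated, not totally categorical theory in a computable (possibly infinite) relational language of arity at most $n$.

## 2. Free actions of a sum of finite 2-groups

To test the guess we need a supply of theories whose models we understand completely. Every theory that we construct has the following form.

For each $e\in\omega$ let $V_e$ be a nonzero finite vector space over $\mathbb F_2$ with a chosen basis $\Gamma_e$. Put $V=\bigoplus_eV_e$, an infinite group, and let $V_{<h}$ be the finite subgroup of elements supported in $\{0,\dots,h-1\}$. For a cardinal $\kappa\ge1$ let $\mathcal S_\kappa$ have universe $\{1,\dots,\kappa\}\times V$ (for infinite $\kappa$, use an index set of size $\kappa$). The group $V$ acts by $(j,v)+\gamma=(j,v+\gamma)$. The orbits $\{j\}\times V$ are called *components*. For each $e$ there is a binary symbol $E_e$, with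
$$E_e(x,x')\iff x'=x+\gamma\text{ for some }\gamma\in\Gamma_e.$$
Since $2\gamma=0$, the relation $E_e$ is symmetric. Let $L^+=\{f_\gamma:\gamma\in V\}$ be the language of unary functions, where $f_\gamma(x)=x+\gamma$. Let $L$ be a computable relational language that contains all $E_e$, and suppose that each symbol of $L$ is interpreted in all the $\mathcal S_\kappa$ by a quantifier-free $L^+$-formula without parameters that does not depend on $\kappa$. The symbols $E_e$ satisfy this, because $\Gamma_e$ is finite.

**Lemma 1.** Under these assumptions, $T:=\mathrm{Th}_L(\mathcal S_1)$ is strongly minimal, disintegrated and not totally categorical, with $\operatorname{acl}(\emptyset)=\emptyset$. Its models are, up to isomorphism, exactly the $\mathcal S_\kappa$ $(\kappa\ge1)$, and $\dim\mathcal S_\kappa=\kappa$. So $k=1$ and $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$.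

*Proof.* We first study the rich language $L^+$ and then pass down to $L$.

**Step 1: quantifier elimination in $L^+$.** Let $T^+$ be the theory of nonempty free $V$-actions: $f_\gamma f_\delta=f_{\gamma+\delta}$, $f_0=\mathrm{id}$, and $f_\gamma(x)\ne x$ for $\gamma\ne0$. Let $\mathcal M,\mathcal N\models T^+$ be $\omega$-saturated, and let $\bar a\in\mathcal M$, $\bar b\in\mathcal N$ have the same quantifier-free type. Let $a\in\mathcal M$. We want $b\in\mathcal N$ such that $\bar aa$ and $\bar bb$ have the same quantifier-free type. If $a=f_\gamma(a_i)$, take $b=f_\gamma(b_i)$. If $a$ is outside the orbits of $\bar a$, choose $b$ outside the orbits of $\bar b$. Such a $b$ exists by saturation: $V$ is infinite and the action is free, so $\mathcal N$ is infinite, and finitely many conditions $x\ne f_\gamma(b_i)$ can be satisfied. The types agree because $f_\gamma(x)=f_\delta(x)$ holds iff $\gamma=\delta$, while $f_\gamma(x)=f_\delta(a_i)$ fails for every $x$ outside the orbits. By symmetry we have back-and-forth, so $T^+$ eliminates quantifiers. There are no constants, so the empty tuples of any two models have the same quantifier-free type, and $T^+$ is complete.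

**Step 2: one-variable definable sets, with a uniform bound.** Let $\varphi(x,\bar y)$ be a quantifier-free $L^+$-formula with $t$ atomic subformulas, and let $\bar b$ be parameters. Each atomic subformula defines, in the variable $x$, either $\emptyset$, or the universe, or a singleton $\{f_\gamma(b_i)\}$. Off these at most $t$ singletons the truth value of $\varphi(x,\bar b)$ is constant. So $\varphi(x,\bar b)$ defines a set of size $\le t$ contained in the orbits of $\bar b$, or else a set with complement of size $\le t$. Hence $\operatorname{acl}_{L^+}(B)$ is the union of the orbits that meet $B$: it contains nothing else by what was just said, and it contains each $f_\gamma(b)$ trivially.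

**Step 3: descent to $L$.** Each $\mathcal S_\kappa$ with the functions $f_\gamma$ is a model of the complete theory $T^+$, and the symbols of $L$ are defined by the same formulas in all of them. So $\mathcal S_\kappa\equiv\mathcal S_1$ in $L$. An $L$-formula $\varphi(x,\bar y)$ translates to an $L^+$-formula, hence to a quantifier-free one. So for some $t$ the structure $\mathcal S_1$ satisfies "for all $\bar y$, either $\varphi(x,\bar y)$ or $\neg\varphi(x,\bar y)$ has at most $t$ solutions". This is a sentence of $T$. It therefore holds in every model of $T$, and $T$ is strongly minimal.

**Step 4: algebraic closure in $\mathcal S_\kappa$.** We have $\operatorname{acl}_L(B)\subseteq\operatorname{acl}_{L^+}(B)=B+V$. Conversely, $\bigcup_e\Gamma_e$ generates $V$, so every element of $b+V$ is joined to $b$ by a finite path of $E_e$-edges. Each $E_e$ has finite valency, so $b+V\subseteq\operatorname{acl}_L(b)$. Thus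
$$\operatorname{acl}_L(B)=B+V=\bigcup_{b\in B}\operatorname{acl}_L(b),\qquad\operatorname{acl}_L(\emptyset)=\emptyset.$$
One point from each component gives a basis, so $\dim\mathcal S_\kappa=\kappa$.

**Step 5: all models.** By Step 4 no $L$-formula over $\emptyset$ has a finite nonempty solution set in $\mathcal S_1$. This is part of $T$, so every $\mathcal N\models T$ has $\operatorname{acl}(\emptyset)=\emptyset$. Since $\mathcal N$ is nonempty, $\lambda:=\dim\mathcal N\ge1$. Models of equal dimension are isomorphic, so $\mathcal N\cong\mathcal S_\lambda$. Hence every model is disintegrated. Finally $\mathcal S_1\not\cong\mathcal S_2$ are both countable, so $T$ is not totally categorical. The least dimension is $1$, so $k=1$ and $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$. $\square$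

Here are the two simplest cases. In both, $V_e=\mathbb F_2$ and $\Gamma_e=\{\gamma_e\}$ for all $e$, and elements of $V$ are coded as finite subsets of $\omega$.

**Example 1 (edges only).** Let $L=\{E_e:e\in\omega\}$. Every $\mathcal S_\kappa$ with $\kappa\le\omega$ is computable as it stands, so the spectrum is $[0,\omega]$.

**Example 2 (one component can hide a set, two cannot).** Let $A$ be a noncomputable c.e. set with a computable enumeration $(A_s)_s$ by increasing finite sets. For $e\in A$ let $h(e)$ be the least $s$ with $e\in A_s$. Add binary symbols $R_e$. If $e\notin A$, let $R_e$ hold on all pairs. If $e\in A$, let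
$$R_e(x,y)\iff y\in x+V_{<h(e)}.$$
These relations are quantifier-free $L^+$-definable, so Lemma 1 applies.

The structure $\mathcal S_1$ is computable. Given $e,x,y$, find $s$ with $y-x\in V_{<s}$. If $e\notin A_s$, then $R_e(x,y)$ holds: this is clear if $e\notin A$, and if $e\in A$ then $h(e)>s$, so $y-x\in V_{<s}\subseteq V_{<h(e)}$. If $e\in A_s$, compute $h(e)$ and check.

If $\kappa\ge2$, fix $c_1,c_2$ in different components of a copy of $\mathcal S_\kappa$. Then $R_e(c_1,c_2)$ holds iff $e\notin A$, so the copy computes $A$. The spectrum is therefore $\{0\}$.

The mechanism of Example 2 will be used again. As long as $e$ has not entered $A$, we declare $R_e$ true on everything. If $e$ enters later, at stage $h(e)$, the finite group $V_{<h(e)}$ retroactively justifies all declarations made inside one component. It cannot justify declarations made across components.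

## 3. Thresholds at the cost of arity

Example 2 separates one component from two. The sensible next step is to separate $D$ components from $D+1$, and Example 2 shows how: give $R_e$ one variable for each of $D+1$ components.

Let $D\ge1$, keep $V_e=\mathbb F_2$ and $A$ as in Example 2, and let $R_e$ be $(D+1)$-ary. If $e\notin A$, it holds everywhere. If $e\in A$,
$$R_e(x_1,\dots,x_{D+1})\iff x_j\in x_i+V_{<h(e)}\text{ for some }i<j.$$
Lemma 1 applies again.

If $\kappa\le D$, the structure $\mathcal S_\kappa$ is computable. Among $D+1$ elements, some $x_i,x_j$ with $i<j$ lie in the same component; find $s$ with $x_j-x_i\in V_{<s}$. If $e\notin A_s$, then $R_e$ holds, either because $e\notin A$ or because $V_{<s}\subseteq V_{<h(e)}$. If $e\in A_s$, compute $h(e)$ and check.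

If $\kappa\ge D+1$, take $c_1,\dots,c_{D+1}$ in distinct components. Then $R_e(c_1,\dots,c_{D+1})$ holds iff $e\notin A$, so no copy of $\mathcal S_\kappa$ is computable. The spectrum is $[0,D-1]$, realized in arity $D+1$.

In arity at most $n$ this gives the spectra $[0,D-1]$ with $D\le n-1$, which are finitely many. So far the guess survives, and we can say exactly where the method stops. The set $A$ is read off from the truth value of a relation on an independent tuple. All independent $n$-tuples have the same type, so the value of an $n$-ary relation on them is a single bit, and it can be read as soon as there are $n$ independent elements. Coding into such bits cannot distinguish $n$ components from more than $n$. To have a threshold $D$ larger than the arity, the set must be coded in something that depends on $D+1$ components but is checked by relations that see only a few of them at a time.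

## 4. Four variables suffice for infinitely many spectra

**Theorem 1.** For every integer $D\ge1$ there is a strongly minimal disintegrated theory, not totally categorical, in a computable relational language consisting only of binary and $4$-ary symbols, whose spectrum of computable models is exactly $[0,D-1]$. So for each $n\ge4$ infinitely many spectra occur in arity at most $n$.

Thus the conjecture is **false**: it fails for $n=4$, hence for every $n\ge4$. For $n\le2$ it holds, by the Andrews–Lempp result quoted in Section 1.

**Theorem 2.** In arity at most $4$:

(a) Every initial segment of $[0,\omega]$ occurs as a spectrum: $\emptyset$, $[0,m]$ for $m<\omega$, $[0,\omega)$, and $[0,\omega]$.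

(b) Let $(B_p)_{p\in\omega}$ be uniformly c.e. sets. There is a strongly minimal disintegrated, not totally categorical theory with the property that for all finite $\alpha$ and all $X\subseteq\omega$: $\mathcal M_\alpha$ has an $X$-computable copy iff $X\ge_TB_0\oplus\dots\oplus B_{\alpha-1}$. (The empty join is $\emptyset$.)

All theories constructed for Theorems 1 and 2, except for the spectrum $\emptyset$, which is quoted, have $\operatorname{acl}(\emptyset)=\emptyset$ and $k=1$.

**Theorem 3.** Let $T$ be strongly minimal, disintegrated, not totally categorical, in a computable relational language of arity $\le3$, with $\operatorname{acl}(\emptyset)$ finite. If some $\mathcal M_\alpha$ with $\alpha\ge3$ has a computable copy, then the spectrum is $[0,\omega]$. Hence at most $9$ spectra occur for such $T$: $[0,\omega]$ and subsets of $\{0,1,2\}$.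

So among theories with finite $\operatorname{acl}(\emptyset)$, arity $4$ is exactly the threshold at which finiteness fails. Nothing is claimed here about arity exactly $3$ with $\operatorname{acl}(\emptyset)$ infinite.

## 5. Edges with kinds: the pigeonhole principle in four variables

There is a statement about $D+1$ objects that is checked two objects at a time: $D+1$ objects colored with $D$ colors cannot be *pairwise* of different colors. We want one object for each component. We cannot color the elements themselves, because all elements of a model have the same type. So we color edges. When $e\in A$, every element has $D$ edges of type $E_e$, one of each color, and the elements remain alike. Comparing the colors of two edges takes four variables, whatever $D$ is.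

As long as $e\notin A$, every element has only one $E_e$-edge, and $R_e$ is declared true for all pairs of $E_e$-edges. When $e$ enters $A$, each element gains $D-1$ new edges, and its old edge must receive a color. If there are at most $D$ components, the old edges in component $j$ receive color $j$. Then the declarations made across components become true in the sense "the colors differ". Inside one component all the old edges have the same color, and there the group $V_{<h(e)}$ of Example 2 justifies the declarations.

**Data.** Fix a computable function $e\mapsto D(e)\ge1$ and a c.e. set $A\subseteq\omega$ with a computable enumeration $(A_s)_s$ by increasing finite sets. For $e\in A$ let $h(e)$ be the least $s$ with $e\in A_s$.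

**Group.** If $e\in A$, let $V_e=\mathbb F_2^{D(e)}$ with basis $\Gamma_e=\{\gamma_{e,1},\dots,\gamma_{e,D(e)}\}$. If $e\notin A$, let $V_e=\mathbb F_2$ and $\Gamma_e=\{\gamma_e\}$, its nonzero element. From these we form $V$, $V_{<h}$, $\mathcal S_\kappa$ and $E_e$ as in Section 2. If $e\in A$ and $x'=x+\gamma_{e,l}$, then $l$ is called the *kind* of $(x,x')$.

**Language.** $L=\{E_e,R_e:e\in\omega\}$ with $E_e$ binary and $R_e$ $4$-ary, where

* if $e\notin A$: $R_e(x,x',y,y')$ iff $E_e(x,x')\wedge E_e(y,y')$;
* if $e\in A$: $R_e(x,x',y,y')$ iff $E_e(x,x')\wedge E_e(y,y')$ and [the kinds of $(x,x')$ and $(y,y')$ differ, or $y\in x+V_{<h(e)}$].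

For $D(e)=2$, the $E_e$-edges at an element form a single edge when $e\notin A$. When $e\in A$ they form a $4$-cycle $x,\ x+\gamma_{e,1},\ x+\gamma_{e,1}+\gamma_{e,2},\ x+\gamma_{e,2}$ whose opposite sides have the same kind. When $e$ enters $A$, the single edge becomes a side of kind $1$ in component $1$ and a side of kind $2$ in component $2$. A third component would have no kind left for it.

Lemma 1 applies. Indeed $\Gamma_e$ and $V_{<h(e)}$ are finite, so for $e\in A$ the bracket is the finite disjunction of the formulas $x'=f_{\gamma_{e,l}}(x)\wedge y'=f_{\gamma_{e,m}}(y)$ with $l\ne m$ and the formulas $y=f_\delta(x)$ with $\delta\in V_{<h(e)}$. None of this depends on $\kappa$. (The formulas need not be found computably; Lemma 1 requires only that they exist.) In particular $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$.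

## 6. Few components: building a copy from a partial oracle

For $\kappa\le\omega$ put
$$A_{<\kappa}:=\{e\in A:D(e)<\kappa\}.$$
These are the $e\in A$ for which there are too few colors for $\kappa$ components, so the guess "not in $A$" could not be repaired later. An oracle tells us about them in advance. For all other $e$ we guess and repair.

**Lemma 2.** Let $1\le\kappa\le\omega$. If $A_{<\kappa}\le_TX$, then $\mathcal S_\kappa$ has an $X$-computable copy.

*Proof.* **Step 1: the finite approximations.** We define finite structures that reflect the information available at stage $s\ge1$. Let $A^\kappa_s=A_s\cup A_{<\kappa}$; it is $X$-computable uniformly in $s$. For $e\in A^\kappa_s$ put $V_e[s]=V_e=\mathbb F_2^{D(e)}$ and $\Gamma_e[s]=\Gamma_e$. For $e\notin A^\kappa_s$ put $V_e[s]=\mathbb F_2$ with nonzero element $\gamma_e$, and $\Gamma_e[s]=\{\gamma_e\}$. Let $V[s]=\bigoplus_{i<s}V_i[s]$, a finite group. Let $J_s=\{1,\dots,\kappa\}$ if $\kappa$ is finite, and $J_s=\{1,\dots,s\}$ if $\kappa=\omega$. Let $M[s]$ have universe $J_s\times V[s]$ and language $L_s=\{E_e,R_e:e<s\}$, where: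

* $E_e(x,x')$ iff $x,x'$ are in the same component and $x'-x\in\Gamma_e[s]$.
* If $e\in A^\kappa_s$: $R_e$ is defined by the rule for "$e\in A$", with $y\in x+V_{<h(e)}$ read as: $x,y$ are in the same component and $y-x$ has support in $\{0,\dots,h(e)-1\}$.
* If $e\notin A^\kappa_s$: $R_e(x,x',y,y')$ iff $E_e(x,x')\wedge E_e(y,y')$.

Since $A^\kappa_s\subseteq A$, the number $h(e)$ needed in the second item is found by running the enumeration. So all of this is $X$-computable uniformly in $s$.

**Step 2: the maps into $\mathcal S_\kappa$.** These maps say what the approximation turns out to mean. For $j\in J_s$ let $\psi_{j,s}:V[s]\to V$ be the coordinatewise injective homomorphism that on coordinate $e<s$ is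

* the identity, if $e\in A^\kappa_s$ or $e\notin A$;
* $\gamma_e\mapsto\gamma_{e,j}$, if $e\in A\setminus A^\kappa_s$.

In the second case $e\notin A_{<\kappa}$, so $D(e)\ge\kappa\ge j$ and $\gamma_{e,j}$ exists. (This case does not occur if $\kappa=\omega$, since then $A_{<\kappa}=A$.) Put $\Psi_s(j,v)=(j,\psi_{j,s}(v))$.

**Step 3: $\Psi_s:M[s]\to\mathcal S_\kappa$ is an $L_s$-embedding.** This is the heart of the lemma: nothing said in $M[s]$ will have to be withdrawn. The maps $\psi_{j,s}$ preserve supports exactly, and $\Psi_s$ is injective and preserves components.

For $E_e$, we need that $\psi_{j,s}(w)\in\Gamma_e$ iff $w\in\Gamma_e[s]$. Either side implies that $w$ is supported on $\{e\}$. If $\psi_{j,s}$ is the identity on coordinate $e$, then $\Gamma_e[s]=\Gamma_e$ and the equivalence is clear. If $e\in A\setminus A^\kappa_s$, the $e$-coordinate of $\psi_{j,s}(w)$ is $0$ or $\gamma_{e,j}$, and it is $\gamma_{e,j}$ exactly when $w=\gamma_e$.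

For $R_e$ with $e\in A^\kappa_s$ or $e\notin A$, the rules in $M[s]$ and in $\mathcal S_\kappa$ coincide, and components, edges, kinds and supports are preserved.

For $R_e$ with $e\in A\setminus A^\kappa_s$ we have $e\notin A_s$, so $h(e)>s$. If $R_e$ holds of the images, then $E_e$ holds of both image pairs, hence of both pairs in $M[s]$, so $R_e$ holds in $M[s]$. Conversely, suppose that $E_e(x,x')$ and $E_e(y,y')$ hold in $M[s]$, with $x,x'$ in component $j$ and $y,y'$ in component $k$. The image pairs have kinds $j$ and $k$. If $j\ne k$, the kinds differ. If $j=k$, the difference of the images of $y$ and $x$ is supported in $\{0,\dots,s-1\}\subseteq\{0,\dots,h(e)-1\}$, so it lies in $V_{<h(e)}$. In both cases $R_e$ holds of the images.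

**Step 4: passing to the limit.** Let $M[s]\to M[s+1]$ be the map that preserves components and is coordinatewise the identity, except that $\gamma_e\mapsto\gamma_{e,j}$ in component $j$ when $e\in A^\kappa_{s+1}\setminus A^\kappa_s$. These maps are $X$-computable uniformly in $s$. They commute with the $\Psi_s$, as one sees on each coordinate $e<s$. If $e\in A^\kappa_s$ or $e\notin A$, all maps are the identity. If $e\in A^\kappa_{s+1}\setminus A^\kappa_s$, the transition sends $\gamma_e$ to $\gamma_{e,j}$ and $\psi_{j,s+1}$ is the identity. If $e\in A\setminus A^\kappa_{s+1}$, the transition is the identity and $\psi_{j,s+1}$ sends $\gamma_e$ to $\gamma_{e,j}$. In each case the composite is $\psi_{j,s}$. Since $\Psi_s$ and $\Psi_{s+1}$ are $L_s$-embeddings, so is the transition map.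

Every $(j,v)\in\mathcal S_\kappa$ lies in the image of $\Psi_s$ for all large $s$: on the finite support of $v$ we eventually have $V_i[s]=V_i$ and $\psi_{j,s}$ is the identity, and $j\in J_s$. Hence the direct limit of the $M[s]$ is isomorphic to $\mathcal S_\kappa$. Number its elements by $\omega$ in the order in which they appear. The result is $X$-computable: to decide $E_e$ or $R_e$ on a tuple, go to a stage $s>e$ where all its elements are present, and read off the answer in $M[s]$. $\square$

## 7. Many components: decoding the set

**Lemma 3.** Let $D\ge1$ be finite, $\kappa>D$, and let $\mathcal N\cong\mathcal S_\kappa$ be an $X$-computable copy. Then $\{e\in A:D(e)\le D\}\le_TX$.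

*Proof.* The set is c.e., so it suffices to enumerate from $X$ those $e\notin A$ with $D(e)\le D$. Fix $c_1,\dots,c_{D+1}\in\mathcal N$ in distinct components, which is possible as $\kappa>D$. For $e$ with $r:=D(e)\le D$ we claim
$$e\notin A\iff\exists c'_1,\dots,c'_{r+1}\Big[\bigwedge_jE_e(c_j,c'_j)\wedge\bigwedge_{j\ne k}R_e(c_j,c'_j,c_k,c'_k)\Big].\tag{1}$$
If $e\notin A$, take $c'_j=c_j+\gamma_e$; then all $E_e(c_j,c'_j)$ hold, and so do all the $R_e$. Conversely suppose that $e\in A$ and such $c'_j$ exist. The $c_j$ lie in distinct components, so $c_k\notin c_j+V_{<h(e)}$ for $j\ne k$. Hence the $r+1$ pairs $(c_j,c'_j)$ have pairwise different kinds in $\{1,\dots,r\}$, a contradiction.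

The right side of (1) is $\Sigma^0_1(X)$. Thus within the computable set $\{e:D(e)\le D\}$ both $A$ and its complement are c.e. in $X$, so $A$ is $X$-decidable there. $\square$

The relation $R_e$ has four variables whatever $D$ is. The value $D+1$ enters only through the number of existentially quantified edges in (1).

**Proof of Theorem 1.** Let $D(e)=D$ for all $e$, and let $A$ be a noncomputable c.e. set. If $\kappa\le D$, then $A_{<\kappa}=\emptyset$, and $\mathcal S_\kappa$ has a computable copy by Lemma 2. If $D<\kappa\le\omega$, then by Lemma 3 a computable copy of $\mathcal S_\kappa$ would make $A$ computable, so there is none. By Lemma 1, $\mathcal M_\alpha\cong\mathcal S_{1+\alpha}$, so the spectrum is $\{\alpha:1+\alpha\le D\}=[0,D-1]$. The language has only binary and $4$-ary symbols. The sets $[0,D-1]$ with $D\ge1$ are pairwise distinct, so the conjecture is refuted for every $n\ge4$. $\blacksquare$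

## 8. Varying the number of kinds: degree obstructions and the spectrum $[0,\omega)$

In Theorem 1 the number of kinds was constant. We now let it depend on $e$.

**Proof of Theorem 2(b).** Let $A=\{\langle p,q\rangle:q\in B_p\}$, a c.e. set, and $D(\langle p,q\rangle)=p+1$. For finite $\kappa=1+\alpha$ the condition $p+1<\kappa$ means $p<\alpha$, so
$$A_{<\kappa}=\{\langle p,q\rangle:q\in B_p,\ p<\alpha\}\equiv_TB_0\oplus\dots\oplus B_{\alpha-1}.$$
Lemma 2 gives "if". For $\alpha\ge1$, Lemma 3 with $D=\alpha=\kappa-1$ shows that any $X$-computable copy of $\mathcal S_\kappa$ gives $\{e\in A:D(e)\le\alpha\}=A_{<\kappa}\le_TX$, which is "only if". For $\alpha=0$ the join is $\emptyset$ and "only if" is empty. $\blacksquare$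

**Proof of Theorem 2(a).** The spectrum $\emptyset$ occurs by the quoted Andrews–Lempp theorem. The sets $[0,m]$ come from Theorem 1 with $D=m+1$. Taking $A=\emptyset$ gives $[0,\omega]$ by Lemma 2. It remains to obtain $[0,\omega)$. Part (b) gives no information about $\mathcal M_\omega$. We want all finite $\mathcal M_\alpha$ to be computable while every candidate copy of $\mathcal S_\omega$ fails, so we diagonalize, using the numbers $\langle p,q\rangle$ against the $p$-th candidate.

**Step 1: the candidates.** Let $D(\langle p,q\rangle)=p+1$. For each $p$ let $\bar c^{\,p,0},\bar c^{\,p,1},\dots$ be a computable list, uniform in $p$, of all $(p+2)$-tuples of distinct natural numbers. Let $\varphi_p$ be the $p$-th partial computable $\{0,1\}$-valued function, regarded as a partial description of the atomic diagram of an $L$-structure $\mathcal N_p$ with universe $\omega$. Every infinite structure with a computable copy is isomorphic to some $\mathcal N_p$ with $\varphi_p$ total. The symbols of $L$ do not depend on $A$, so the enumeration of $A$ may refer to the $\varphi_p$.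

**Step 2: the enumeration of $A$.** If $\mathcal N_p\cong\mathcal S_\omega$, some tuple of our list consists of elements of distinct components. We test the tuples one after another. For the current tuple we wait for edges as in (1); then we put $e$ into $A$, so that these edges can be legitimate only if two of the elements lie in the same component. Put $A_0=\emptyset$. Each $p$ has a pointer $q_p$, initially $0$. At stage $s+1$, for each $p\le s$, let $q=q_p$, $e=\langle p,q\rangle$ and $\bar c=\bar c^{\,p,q}$.

1. If $e\notin A_s$ and there are $c'_1,\dots,c'_{p+2}<s$ such that $\varphi_p$ shows within $s$ steps that all $E_e(c_j,c'_j)$ hold and all $R_e(c_j,c'_j,c_k,c'_k)$ with $j\ne k$ hold, put $e$ into $A_{s+1}$ (so $h(e)=s+1$).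
2. If $e\in A_s$ and $\varphi_p$ shows within $s$ steps that for some $j\ne k$ there is a path from $c_j$ to $c_k$ through elements $<s$ (endpoints aside) consisting of $E_i$-edges with $i<h(e)$, increase $q_p$ by $1$.

**Step 3: $\mathcal S_\kappa$ has a computable copy for finite $\kappa$.** For each $p$ the set $\{q:\langle p,q\rangle\in A\}$ is an initial segment of $\omega$: the number $\langle p,q+1\rangle$ can be enumerated only after the pointer has passed $q$, and the pointer passes $q$ only when $\langle p,q\rangle$ is in $A$. An initial segment of $\omega$ is computable. So $A_{<\kappa}=\{\langle p,q\rangle\in A:p+1<\kappa\}$ is a finite union of computable sets and is computable. Lemma 2 applies.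

**Step 4: $\mathcal S_\omega$ has no computable copy.** Suppose $\varphi_p$ is total and $\mathcal N_p\cong\mathcal S_\omega$. We show by induction that the pointer $q_p$ moves past every $q$. Suppose it reaches $q$, and let $e=\langle p,q\rangle$, $\bar c=\bar c^{\,p,q}$. If $e\notin A$, then the elements $c'_j=c_j+\gamma_e$ satisfy all conditions in (1.) of Step 2, so at some stage $e$ would be enumerated, a contradiction. So $e\in A$, and we have $c'_1,\dots,c'_{p+2}$ as found when $e$ was enumerated; what $\varphi_p$ showed about them is true in $\mathcal N_p$. There are only $D(e)=p+1$ kinds, so for some $j\ne k$ the pairs $(c_j,c'_j)$ and $(c_k,c'_k)$ have the same kind. Since $R_e(c_j,c'_j,c_k,c'_k)$ holds, $c_k\in c_j+V_{<h(e)}$. As $\bigcup_{i<h(e)}\Gamma_i$ generates $V_{<h(e)}$, a path as in (2.) of Step 2 exists and will be found. So the pointer moves to $q+1$.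

Now take $q$ such that $\bar c^{\,p,q}$ consists of elements of pairwise distinct components of $\mathcal N_p$; it exists since $\mathcal N_p$ has infinitely many components. All $E_i$-edges stay inside components, so no path as in (2.) exists for this tuple, and the pointer never passes $q$. This is a contradiction.

Hence the spectrum is exactly $[0,\omega)$. $\blacksquare$

## 9. Why three variables are not enough when $\operatorname{acl}(\emptyset)$ is finite

The relation $R_e$ of Section 5 compares two edges in different components, two variables in each. A relation in three variables that meets two classes meets one of them in a single element, and all single elements outside a class look alike from that class. Four independent elements are then enough to subtract everything that crosses between classes. This is how the proof of Theorem 3 goes.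

**Proof of Theorem 3.** Let $F=\operatorname{acl}(\emptyset)$, which is finite.

**Step 1: $k=1$.** We need to know that one class already gives a model. $F$ is finite, so it is not a model, and $k\ge1$. All elements outside $F$, in all models, have the same type, so their closures are all finite or all infinite. If $\operatorname{acl}(a)$ were finite for $a\notin F$, then by disintegration closures of finite sets would be finite. Models are infinite, so all countable models would have dimension $\omega$ and be isomorphic, and $T$ would be totally categorical. So $\operatorname{acl}(a)$ is infinite. By fact 4 it is a model, of dimension $1$, and $k=1$.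

**Step 2: setting.** Let $\mathcal M\cong\mathcal M_\alpha$ be computable with $\alpha\ge3$, so that $d:=\dim\mathcal M\ge4$. Fix independent $a_1,\dots,a_4\in\mathcal M$ and put $N=M\setminus F$, a computable set. On $N$ let $x\sim y$ iff $x\in\operatorname{acl}(y)$. By exchange this is an equivalence relation. By disintegration, elements of $N$ are independent iff they are pairwise $\not\sim$.

**Step 3: reduction to tuples of distinct elements of $N$.** The purpose is to replace $L$ by relations to which fact 2 applies directly. Take a symbol of $L$, substitute elements of $F$ for some of its variables, and identify some of the remaining variables, in all possible ways. Since $F$ is finite, we obtain a uniformly computable family of relations $P$ of arity $r\le3$, which we consider only on $r$-tuples of distinct elements of $N$. The $L$-structure $\mathcal M$ is uniformly recoverable from them: given a tuple, see which entries lie in $F$ and which of the others are equal, and evaluate the corresponding $P$ on the distinct entries from $N$.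

For $r=0$, $P$ is a truth value. For $r=1$, $P$ is constant on $N$, because all elements of $N$ have the same type over $F$. For $r\ge1$ let $\varepsilon_P$ be the truth value of $P$ on independent $r$-tuples. It is well defined by fact 2 and computable as $P(a_1,\dots,a_r)$. Put $P^*=P\ \mathrm{xor}\ \varepsilon_P$, which is false on independent tuples. So for $r=1$ it is false everywhere, and for $r=2$, $P^*(x,y)$ implies $x\sim y$.

**Step 4: removing the part of a ternary relation that crosses classes.** Let $r=3$. For distinct $x,y\in N$ define $P^{12}(x,y)$ iff $P^*(x,y,a_j)$ holds for at least three $j\in\{1,2,3,4\}$ with $a_j\notin\{x,y\}$.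

*Claim 1.* $P^{12}(x,y)$ iff $x\sim y$ and $P^*(x,y,z)$ holds for all $z\in N$ with $z\not\sim x$.

Suppose $x\sim y$. The elements $z\in N$ with $z\not\sim x$ are exactly those outside $\operatorname{acl}(x,y)=\operatorname{acl}(x)\cup\operatorname{acl}(y)=\operatorname{acl}(x)$. They all have the same type over $F\cup\{x,y\}$, so $P^*(x,y,z)$ has a constant truth value on them. At most one $a_j$ lies in the class of $x$, so at least three of the $a_j$ are such $z$. If the constant value is "true", the count is $\ge3$. If it is "false", only the one $a_j$ that may lie in the class of $x$ can contribute, and the count is $\le1$. Suppose now $x\not\sim y$. At least two of the $a_j$ are in neither class. For these $(x,y,a_j)$ is independent, so $P^*$ is false there, and the count is $\le2$. This proves the claim.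

Define $P^{13}(x,z)$ and $P^{23}(y,z)$ analogously, using $P^*(x,a_j,z)$ and $P^*(a_j,y,z)$. For distinct $x,y,z$ put
$$P'(x,y,z)=P^*(x,y,z)\ \mathrm{xor}\ \big(P^{12}(x,y)\vee P^{13}(x,z)\vee P^{23}(y,z)\big).\tag{2}$$

*Claim 2.* $P'(x,y,z)$ implies $x\sim y\sim z$.

If $x,y,z$ are pairwise $\not\sim$, then $P^*$ is false, and the three other terms are false by Claim 1. If exactly one pair is equivalent, say $x\sim y\not\sim z$, then $P^{13}(x,z)$ and $P^{23}(y,z)$ are false. Moreover $P^*(x,y,z)\Leftrightarrow P^{12}(x,y)$ by Claim 1 and the constancy noted in its proof. So $P'$ is false. The other cases are symmetric.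

Let $\mathcal Q$ be the family of all $P^*$ (for $r=2$) and all $P^{12},P^{13},P^{23},P'$ (for $r=3$). Then:

* (i) $\mathcal Q$ is uniformly computable in $\mathcal M$, by the definitions with the parameters $a_1,\dots,a_4$.
* (ii) Every $Q\in\mathcal Q$ holds only on tuples inside one $\sim$-class, by Step 3 and Claims 1 and 2.
* (iii) $\mathcal Q$ is invariant under $\operatorname{Aut}(\mathcal M/F)$. The $P^*$ are definable over $F$, the relation $\sim$ is invariant, and Claim 1 describes $P^{12}$ (and likewise $P^{13},P^{23}$) without the $a_j$.
* (iv) $L$ on $F\cup N$ is recovered, uniformly computably, from $\mathcal Q$, the values $\varepsilon_P$ and the truth values for $r=0$: solve (2) for $P^*$, and then $P=P^*\ \mathrm{xor}\ \varepsilon_P$. In particular any permutation of $N$ preserving $\mathcal Q$, extended by $\mathrm{id}_F$, is an automorphism of $\mathcal M$.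

**Step 5: the classes are c.e.** For $x\in N$ let $K(x)$ be the set of elements reachable from $x$ by finitely many steps between elements that occur together in a tuple satisfying some $Q\in\mathcal Q$. By (ii), $K(x)\subseteq[x]_\sim$. The sets $K(x)$ partition $N$.

*Claim 3.* $K(x)=[x]_\sim$.

Suppose $y\sim x$ and $y\notin K(x)$. Choose $z\in N$ with $z\not\sim x$. Extend $y$ and $z$ to bases of $\mathcal M$, which have the same cardinality $d$, and take a bijection of the bases that sends $y$ to $z$. Together with $\mathrm{id}_F$ it is elementary by fact 2, and by fact 3 it extends to the algebraic closures, which are both $M$. So we get $\sigma\in\operatorname{Aut}(\mathcal M/F)$ with $\sigma(y)=z$. By (iii), $\sigma$ maps $K(y)$ isomorphically onto $K(z)$ with respect to $\mathcal Q$. The sets $K(x),K(y),K(z)$ are pairwise disjoint: the first two because $y\notin K(x)$, and the third because it lies in another class. Let $\pi$ exchange $K(y)$ and $K(z)$ via $\sigma{\restriction}K(y)$ and its inverse, and be the identity on the rest of $N$. Every tuple satisfying some $Q$ lies in a single $K(w)$. The map $\pi$ permutes the sets $K(w)$ and restricts to a $\mathcal Q$-isomorphism on each, so $\pi$ preserves $\mathcal Q$. By (iv),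 $\pi\cup\mathrm{id}_F$ is an automorphism of $\mathcal M$. It fixes $x$ and sends $y\in\operatorname{acl}(x)$ to $z\notin\operatorname{acl}(x)$, a contradiction.

**Step 6: rebuilding every model from one class.** By Claim 3 and (i), $K:=[a_1]_\sim=K(a_1)$ is c.e. It is infinite, because $\operatorname{acl}(a_1)$ is infinite and $F$ is finite. So $(K,\mathcal Q{\restriction}K)$ has a computable copy. Let $\mathcal M'$ be any countable model of $T$, of dimension $\lambda\ge1$. By the elementary chain, $\mathcal M'$ is isomorphic to an elementary submodel or an elementary extension $\mathcal M''$ of $\mathcal M$.

In the extension case, $\mathcal M''$ has $F$ and $a_1,\dots,a_4$ in common with $\mathcal M$, and algebraic closures of subsets of $M$ are the same in $\mathcal M$ and $\mathcal M''$. So $a_1,\dots,a_4$ are independent in $\mathcal M''$. The definitions with the same $a_1,\dots,a_4$ and $\varepsilon_P$, and Claims 1 and 2 and (ii)–(iv), apply verbatim in $\mathcal M''$. The class of $a_1$ in $\mathcal M''$ is again $K$, with the same relations $\mathcal Q{\restriction}K$, because these are computed from $P^*$ on elements of $K\cup\{a_1,\dots,a_4\}$. For every other class $[w]_\sim$ there is, as in the proof of Claim 3, an automorphism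 of $\mathcal M''$ over $F$ taking $a_1$ to $w$. By (iii) it is a $\mathcal Q$-isomorphism from $K$ onto $[w]_\sim$.

In the submodel case, the universe of $\mathcal M''$ is algebraically closed in $\mathcal M$, so $\mathcal M''=F\cup(\text{a union of }\lambda\text{ classes of }\mathcal M)$ with the restricted relations. Its classes are isomorphic to $K$ via automorphisms of $\mathcal M$ over $F$, and the recovery in (iv) is done tuple by tuple, so it applies to the restriction.

In both cases
$$\mathcal M'\cong F\sqcup(\lambda\times K),$$
where each $Q\in\mathcal Q$ holds exactly on the tuples within one copy of $K$ that satisfy it there, and $L$ is recovered as in (iv). With the computable copy of $(K,\mathcal Q{\restriction}K)$ this is a computable structure. So every $\mathcal M_\beta$, $\beta\le\omega$, has a computable copy, and the spectrum is $[0,\omega]$.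

If no $\mathcal M_\alpha$ with $\alpha\ge3$ has a computable copy, the spectrum is a subset of $\{0,1,2\}$. This gives at most $8+1=9$ spectra. $\blacksquare$
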